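# Rigid curves of large genus in projective space

## 1. Fermat curves in the plane and their first-order deformations

We work over $\mathbb C$. Take the conic $F=xz-y^2=0$ in $\mathbb P^2$ and perturb it to $F+\varepsilon G$ with $G$ an arbitrary quadratic form and $\varepsilon^2=0$. Can the perturbation be undone by a change of coordinates? Replacing $x,y,z$ by $x+\varepsilon\ell_1,\ y+\varepsilon \ell_2,\ z+\varepsilon\ell_3$ with linear forms $\ell_i$ changes $F$ by
$$\varepsilon(\ell_1F_x+\ell_2F_y+\ell_3F_z)=\varepsilon(\ell_1z-2\ell_2y+\ell_3x).$$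
Every quadratic form can be written as $\ell_1z-2\ell_2y+\ell_3x$. So every first-order deformation of the conic inside the plane is only a motion by projective transformations.

Now do the same with $F=x^3+y^3+z^3$. The forms reached are $3(\ell_1x^2+\ell_2y^2+\ell_3z^2)$. They span the nine cubic monomials divisible by the square of a variable; the tenth monomial, $xyz$, is missed. And indeed the cubic does deform: plane cubics form a $\mathbb P^9$, while $\dim\mathrm{PGL}(3)=8$, so no orbit is open. For $F=x^d+y^d+z^d$ with $d\ge3$, the monomials reached are those with an exponent at least $d-1$. There are nine of them, out of $\binom{d+2}{2}\ge10$. The dimension count also persists: plane curves of degree $d\ge 3$ form a projective space of dimension $d(d+3)/2\ge9>8$. So among smooth plane curves, only conics admit no deformation other than projective motions.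

A smooth conic is the image of $[s:t]\mapsto[s^2:st:t^2]$ in suitable coordinates. This suggests a question in all dimensions.

**Definition 1.1.** Fix $r\ge2$. A *curve in* $\mathbb P^r$ is a smooth, irreducible, nondegenerate projective curve $C\subset\mathbb P^r$; nondegenerate means not contained in a hyperplane. A *rational normal curve* is a curve projectively equivalent to the image of $[s:t]\mapsto[s^r:s^{r-1}t:\cdots:t^r]$.

**Definition 1.2.** A curve $C\subset\mathbb P^r$ is *rigid* if the point $[C]$ of the Hilbert scheme of $\mathbb P^r$ has a Zariski open neighborhood $\mathcal U$ such that every curve parametrized by a closed point of $\mathcal U$ is carried onto $C$ by some element of $\mathrm{Aut}(\mathbb P^r)=\mathrm{PGL}(r+1)$. Equivalently, the $\mathrm{PGL}(r+1)$-orbit of $[C]$ is open in the Hilbert scheme with its reduced structure.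

Smooth plane conics are rigid; the smooth plane curves of degree $\ge3$ are not. The collection "Geometry of Algebraic Curves" (https://github.com/eisenbud/curves) lists as an open problem: *are all rigid curves rational normal curves?* We shall see that the answer is yes in $\mathbb P^2$ and $\mathbb P^3$ and in genus $\le1$, but no in general. Fermat curves of large degree will come back, no longer as plane curves, to produce the counterexamples.

## 2. The normal bundle test, and small genus or small $r$

We use the following standard facts. For a smooth curve $C\subset\mathbb P^r$ with normal bundle $N_C=N_{C/\mathbb P^r}$, one has $T_{[C]}\mathrm{Hilb}=H^0(C,N_C)$ and $\dim_{[C]}\mathrm{Hilb}\ge h^0(N_C)-h^1(N_C)=\chi(N_C)$. The Lie algebra of $\mathrm{PGL}(r+1)$ is $H^0(\mathbb P^r,T_{\mathbb P^r})$, and the differential at $1$ of the orbit map $g\mapsto[gC]$ is the natural map $H^0(T_{\mathbb P^r})\to H^0(N_C)$.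

**Lemma 2.1.** If $H^0(\mathbb P^r,T_{\mathbb P^r})\to H^0(C,N_C)$ is surjective, then $C$ is rigid.

*Proof.* The orbit $O$ of $[C]$ is locally closed and smooth, and since we are in characteristic $0$, its dimension is the rank of the differential of the orbit map. Surjectivity gives
$$\dim O=\dim T_{[C]}\mathrm{Hilb}\ \ge\ \dim_{[C]}\mathrm{Hilb}\ \ge\ \dim O .$$
So equality holds: $\mathrm{Hilb}$ is smooth at $[C]$ of dimension $\dim O$. Hence $O$ contains an open neighborhood of $[C]$. $\square$

**Example 2.2 (rational normal curves).** Let $C\cong\mathbb P^1$ be the rational normal curve in $\mathbb P^r=\mathbb P(E)$ (lines in $E$). Restrict the Euler sequence: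
$$0\to\mathcal O_C\to E\otimes\mathcal O_{\mathbb P^1}(r)\to T_{\mathbb P^r}|_C\to0 .$$
Since $H^1(\mathcal O_C)=0$ and $E^*=H^0(\mathbb P^r,\mathcal O(1))\to H^0(\mathbb P^1,\mathcal O(r))$ is an isomorphism, $H^0(T_{\mathbb P^r}|_C)=(E\otimes E^*)/\mathbb C=H^0(\mathbb P^r,T_{\mathbb P^r})$. Next, in $0\to T_C\to T_{\mathbb P^r}|_C\to N_C\to0$ we have $H^1(T_C)=H^1(\mathcal O_{\mathbb P^1}(2))=0$. So $H^0(T_{\mathbb P^r})\to H^0(N_C)$ is surjective, and $C$ is rigid.

Three things were used: sections of $\mathcal O(1)$ on $C$ come from $\mathbb P^r$, $H^1(\mathcal O_C)=0$, and $H^1(T_C)=0$. In genus $g\ge2$ the last two groups have dimensions $g$ and $3g-3$.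

**Proposition C.** Let $C\subset\mathbb P^r$ be rigid of degree $d$ and genus $g$. Then $(r+1)d-(r-3)(g-1)\le r^2+2r$. If $r\le3$ or $g\le1$, then $C$ is a rational normal curve. If $g\ge2$, then $r\ge4$ and $C$ is linearly normal.

*Proof.* **Step 1.** *This step proves the inequality.* The bundle $N_C$ has rank $r-1$ and degree $(r+1)d+2g-2$. So $\chi(N_C)=(r+1)d+(2g-2)-(r-1)(g-1)=(r+1)d-(r-3)(g-1)$, and this is at most $\dim_{[C]}\mathrm{Hilb}$. Being smooth, irreducible and nondegenerate is an open condition near $[C]$, so after shrinking $\mathcal U$, all its closed points lie in the orbit of $[C]$. Therefore $\dim_{[C]}\mathrm{Hilb}\le\dim\mathrm{PGL}(r+1)=r^2+2r$.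

**Step 2.** *This step treats $g\le1$.* If $g=0$, the inequality reads $(r+1)(d-r)\le3$. Nondegeneracy gives $r+1\le h^0(\mathcal O_{\mathbb P^1}(d))=d+1$. So either $d=r$, and then $C$ is embedded by the complete system $|\mathcal O_{\mathbb P^1}(r)|$, i.e. it is a rational normal curve; or $r=2$ and $d=3$, which is impossible because a smooth plane cubic has genus $1$. If $g=1$, the inequality reads $(r+1)d\le r^2+2r<(r+1)^2$, so $d\le r$; but nondegeneracy gives $r+1\le h^0(\mathcal O_C(1))=d$. So there is no rigid curve of genus $1$.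

**Step 3.** *This step treats $r\le3$.* Recall that a nondegenerate curve in $\mathbb P^r$ has $d\ge r$, with equality only for rational normal curves. If $r=3$, then $4d\le15$, so $d=3$ and $C$ is a twisted cubic. If $r=2$, then $g-1=d(d-3)/2$ and $3d+d(d-3)/2\le8$. For $d=3$ the left side is $9$ and it increases with $d$, so $d=2$ and $C$ is a conic.

**Step 4.** *This step proves linear normality for $g\ge2$.* By Step 3, $r\ge4$. Put $L=\mathcal O_C(1)$ and suppose that $C$ is embedded by $V_0\subsetneq H^0(L)$, $\dim V_0=r+1$. The $V\in\mathrm{Gr}(r+1,H^0(L))$ that are base point free and define embeddings form an open set $\mathcal G\ni V_0$, irreducible of positive dimension. Let $\mathcal B\to\mathcal G$ be the irreducible bundle of bases of such $V$. A point of $\mathcal B$ is an embedding $e:C\to\mathbb P^r$, and $e\mapsto[e(C)]$ is a morphism $\mathcal B\to\mathrm{Hilb}$. If $C$ is rigid, the preimage $\mathcal B'$ of $\mathcal U$ is open and nonempty, and its image in $\mathcal G$ is open and nonempty, hence infinite. Let $e_0\in\mathcal B$ be the given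 embedding and let $e\in\mathcal B'$ lie over $V$. Then $e(C)=\mu(e_0(C))$ for some $\mu\in\mathrm{PGL}(r+1)$. So $\varphi=e_0^{-1}\mu^{-1}e\in\mathrm{Aut}(C)$ satisfies $\varphi^*L\cong L$ and $\varphi^*V_0=V$. The group $\mathrm{Aut}(C)$ is finite and the isomorphism $\varphi^*L\cong L$ is unique up to scalars, so only finitely many $V$ arise, a contradiction. $\square$

A counterexample must therefore have $g\ge2$, $r\ge4$, and a degree that is small compared with its genus.

**Theorem A.** There is an $r$ for which $\mathbb P^r$ contains infinitely many curves $Y_k$ (smooth, irreducible, nondegenerate), of unbounded genus $\ge2$, such that $H^0(\mathbb P^r,T_{\mathbb P^r})\to H^0(Y_k,N_{Y_k/\mathbb P^r})$ is surjective. Each $Y_k$ is rigid and is not a rational normal curve. The integers $r$ with this property are unbounded.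

So not every rigid curve is a rational normal curve.

## 3. Curves inside an abelian variety, translations, and a cyclic quotient

Instead of handling the large group $H^1(T_Y)$ directly, place $Y$ in an intermediate variety $Y\subset X\subset\mathbb P^r$, smooth along $Y$, and use
$$0\to N_{Y/X}\to N_{Y/\mathbb P^r}\to N_{X/\mathbb P^r}|_Y\to0. \tag{1}$$
It would suffice that (i) $H^0(N_{Y/X})=0$; (ii) sections of $N_{X/\mathbb P^r}|_Y$ extend to sections of $N_{X/\mathbb P^r}$ on the smooth part of $X$; (iii) the extended sections that arise in this way come from $H^0(T_{\mathbb P^r})$.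

**A first try: $X=A$ abelian.** For an abelian variety $A$ of dimension $n$ the tangent bundle is trivial, and there is a good supply of curves for (ii): start from $C\subset A$ and take $D_k=[k]^{-1}(C)$, with $[k]$ multiplication by $k$. Here is the case where this can be seen by hand. Let $C$ be a genus $2$ curve in its Jacobian surface $A$, and $M$ an ample line bundle on $A$. The divisor $D_k=[k]^*C$ is algebraically equivalent to $k^2C$, so for $k\gg0$ the bundle $M(-D_k)$ is the dual of an ample one, and on a surface $H^0(M(-D_k))=H^1(M(-D_k))=0$. Hence $H^0(A,M)\to H^0(D_k,M|_{D_k})$ is an isomorphism. Section 6 proves the analogous statement for curves in higher-dimensional abelian varieties, where no such divisor argument is available.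

The degrees also look right. If $M$ is symmetric, then $[k]^*M\cong M^{k^2}$, so $k^2\deg M|_{D_k}=k^{2n}\deg M|_C$. So $\deg M|_{D_k}=k^{2n-2}\deg M|_C$, whereas the genus grows like $k^{2n}$.

**Where it stops.** Demand (i) fails: $D$ moves in $A$ by translations, and this is a genuine failure.

**Lemma 3.1.** Let $A\subset\mathbb P^r$ be an abelian variety of positive dimension and $D\subset A$ a curve of genus $\ge2$, nondegenerate in $\mathbb P^r$, with $H^1(A,\mathcal O_A)\to H^1(D,\mathcal O_D)$ injective. Then $D\subset\mathbb P^r$ is not rigid.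

*Proof.* Let $M=\mathcal O_A(1)$ and let $t_x$ be translation by $x\in A$. If $D$ were rigid, then for $x$ in a nonempty open subset of $A$ we would have $t_x(D)=\mu(D)$ for some $\mu\in\mathrm{PGL}(r+1)$. Then $\varphi=t_{-x}\mu|_D\in\mathrm{Aut}(D)$ satisfies $\varphi^*(t_x^*M|_D)=\mu^*(M|_{t_x(D)})\cong M|_D$. As $\mathrm{Aut}(D)$ is finite, only finitely many isomorphism classes $t_x^*M|_D$ occur. But $t_x^*M\otimes M^{-1}=\varphi_M(x)$, where $\varphi_M:A\to\mathrm{Pic}^0(A)$ has finite kernel because $M$ is ample, and $\mathrm{Pic}^0(A)\to\mathrm{Pic}^0(D)$ has finite kernel because its differential is injective. So infinitely many classes occur, a contradiction. $\square$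

**Killing the translations.** Let a finite cyclic group $\langle\sigma\rangle$ act on $A$ by group automorphisms with no nonzero invariant vector in $V=T_0A$, and pass to $X=A/\langle\sigma\rangle$. The constant vector fields do not descend to $X$. For instance, on an elliptic curve with an automorphism of order $3$ this automorphism multiplies the tangent line by a primitive cube root of unity $\zeta$, and it has $3$ fixed points. In general the fixed points make $X$ singular, but the curve can avoid them.

Dividing by $\sigma$ does not settle (iii). First-order deformations of $A$ form $H^1(T_A)=V\otimes H^1(A,\mathcal O)$, and the $\sigma$-invariant ones may survive. For $A=\mathcal E^3$, with $\mathcal E$ the elliptic curve with complex multiplication by $\mathbb Z[\zeta]$ and $\sigma=\mathrm{diag}(\zeta,\zeta,\zeta^{-1})$, the eigenvalues on $V$ are $\zeta,\zeta,\zeta^{-1}$. The natural (covariant) eigenvalues on $H^1(A,\mathcal O)=\overline{H^0(A,\Omega^1)}$ are again $\zeta,\zeta,\zeta^{-1}$. So the invariants in $V\otimes H^1(A,\mathcal O)$ have dimension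 $2\cdot1+1\cdot2=4$. The curve itself must forbid these deformations. This is the role of hypothesis (c) below: no nonzero first-order deformation of $C$ is compatible with a deformation of $A$.

**Theorem B.** Let $C$ be a smooth projective curve of genus $g\ge2$, $A$ an abelian variety of dimension $n\ge3$, $\ell$ a prime, and $\sigma$ an automorphism of $C$ of order $\ell$ such that $\langle\sigma\rangle$ acts freely on $C$. Suppose given a group automorphism of $A$ of order $\ell$, also denoted $\sigma$, and a $\sigma$-equivariant closed embedding $a:C\hookrightarrow A$ such that: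

* (a) $a_*:H_1(C,\mathbb Z)\to H_1(A,\mathbb Z)$ is surjective;
* (b) $H^0(A,\Omega^1_A)^\sigma=0$;
* (c) put $W=a^*H^0(A,\Omega^1_A)\subset H^0(K_C)$ and let $U\subset H^0(K_C)$ be the annihilator of $a^*H^1(A,\mathcal O_A)\subset H^1(C,\mathcal O_C)$ under Serre duality; then multiplication $W\otimes U\to H^0(C,2K_C)$ is surjective.

Let $X=A/\langle\sigma\rangle$ (a normal projective variety), $\iota$ the involution of $X$ induced by $-1_A$, $\mathcal M$ very ample on $X$, $\mathcal L=\mathcal M\otimes\iota^*\mathcal M$ (again very ample), and embed $X\subset\mathbb P^r$ by the complete system $|\mathcal L|$. For $k\ge1$ put $D_k=[k]^{-1}(a(C))\subset A$ and $Y_k=D_k/\langle\sigma\rangle\subset X\subset\mathbb P^r$. Then there are $k_0,m$ such that for all $k\ge k_0$ with $\gcd(k,m)=1$, $Y_k\subset\mathbb P^r$ is a smooth irreducible nondegenerate curve with $2g(Y_k)-2=k^{2n}(2g-2)/\ell>0$, $H^0(T_{\mathbb P^r})\to H^0(N_{Y_k/\mathbb P^r})$ is surjective, and $Y_k$ is rigid.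

Sections 4–7 prove Theorem B; Sections 8 and 9 construct data satisfying its hypotheses and deduce Theorem A.

## 4. What the hypotheses give at first order

From here to the end of Section 7 we are in the situation of Theorem B. We identify $C$ with $a(C)$ and write $\hat A=\mathrm{Pic}^0(A)$, $V=T_0A=H^0(A,\Omega^1)^*$.

**Consequences of (a).** Since $H_1(C,\mathbb Z)\to H_1(A,\mathbb Z)$ is surjective, the map $\hat A=\mathrm{Hom}(H_1(A,\mathbb Z),U(1))\to\mathrm{Pic}^0(C)$ is injective. Also $H^1(A,\mathbb C)\to H^1(C,\mathbb C)$ is injective and respects Hodge types, so $a^*$ is injective on $H^0(\Omega^1)$ and on $H^1(\mathcal O)$. In particular $W\cong H^0(A,\Omega^1)$ and $V=W^*$.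

The curve $D_k=C\times_{A,[k]}A$ is étale over $C$, via $\pi=[k]|_{D_k}:D_k\to C$, of degree $k^{2n}$; so it is smooth. Its components correspond to the orbits of $\pi_1(C)$ on $\pi_1(A)/k\pi_1(A)$, and $\pi_1(C)\to\pi_1(A)=H_1(A,\mathbb Z)$ is surjective; so $D_k$ is connected.

**Consequences of (b).** Dualizing and conjugating, $V^\sigma=0$ and $H^1(A,\mathcal O)^\sigma=0$. The same holds for every $\sigma^i\ne1$, which generates the same group because $\ell$ is prime. The fixed points of $\sigma^i\neq1$ on $A$ form $\ker(\sigma^i-1)$, and $\sigma^i-1$ is invertible on $V$; so this kernel is finite. Hence the locus $\Sigma\subset A$ where $\langle\sigma\rangle$ does not act freely is finite.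

Since $[k]\sigma=\sigma[k]$, the curve $D_k$ is $\sigma$-stable. If $\sigma^i\ne1$ fixed $x\in D_k$, it would fix $kx\in C$, contrary to the freeness on $C$. So $\langle\sigma\rangle$ acts freely on $D_k$, and $D_k\cap\Sigma=\emptyset$.

**Lemma 4.1.** If $\xi\in H^1(T_C)$ and $\xi\cup w\in a^*H^1(A,\mathcal O)$ for all $w\in W$, then $\xi=0$.

*Proof.* For $w\in W$ and $u\in U$ we have $\langle\xi,wu\rangle=\langle\xi\cup w,u\rangle=0$, because $u$ annihilates $a^*H^1(A,\mathcal O)$. By (c) the products $wu$ span $H^0(2K_C)$, the Serre dual of $H^1(T_C)$. $\square$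

**Lemma 4.2.** $H^0(C,N_{C/A})=V$.

*Proof.* Consider
$$0\to T_C\to V\otimes\mathcal O_C\to N_{C/A}\to0. \tag{2}$$
A form $w\in W$, viewed on $A$, gives a map $V\otimes\mathcal O_C\to\mathcal O_C$ whose composite with $T_C\to V\otimes\mathcal O_C$ is contraction with $a^*w$. So $H^1(T_C)\to V\otimes H^1(\mathcal O_C)=\mathrm{Hom}(W,H^1(\mathcal O_C))$ is $\xi\mapsto(w\mapsto\xi\cup w)$, which is injective by Lemma 4.1. As $H^0(T_C)=0$, the cohomology sequence of (2) gives $H^0(N_{C/A})=V$. $\square$

So $C$ moves in $A$, to first order, only by translations. We need the same for $D_k$.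

## 5. The normal bundle twisted by torsion line bundles

The cover $[k]:A\to A$ is Galois étale with group $A[k]$, and $[k]_*\mathcal O_A=\bigoplus_{\alpha\in\hat A[k]}\alpha$. By base change $\pi_*\mathcal O_{D_k}=\bigoplus_{\alpha\in\hat A[k]}a^*\alpha$. Moreover $N_{D_k/A}\cong\pi^*N_{C/A}$ since $[k]$ is étale. Hence
$$H^0(D_k,N_{D_k/A})\cong\bigoplus_{\alpha\in\hat A[k]}H^0(C,N_{C/A}\otimes a^*\alpha). \tag{3}$$
The summand $\alpha=0$ is $V$. The others must be shown to vanish.

**Lemma 5.1.** There is $m\ge1$ such that for $\gcd(k,m)=1$ and $0\ne\alpha\in\hat A[k]$ we have $H^0(C,N_{C/A}\otimes a^*\alpha)=0$.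

*Proof.* Let $Z=\{\alpha\in\hat A:H^0(N_{C/A}\otimes a^*\alpha)\ne0\}$. It is closed by semicontinuity, and $0\in Z$.

**Step 1.** *This step shows that $0$ is an isolated point of $Z$.* Otherwise there is an irreducible curve in $Z$ through $0$. Let $R$ be the local ring of its normalization at a point over $0$. It is a discrete valuation ring; let $s$ be a parameter. We get a nonconstant morphism $\operatorname{Spec}R\to\hat A$. Let $e\ge1$ be minimal such that it is nonconstant modulo $s^{e+1}$. Then $\mathcal O_{\hat A,0}\to R/s^{e+1}$ sends the maximal ideal $\mathfrak m$ into $(s^e)$, not to $0$, and sends $\mathfrak m^2$ into $(s^{2e})=0$, because $2e\ge e+1$. So the restriction to $\operatorname{Spec}R/s^{e+1}$ factors through a tangent vector $0\ne\theta\in T_0\hat A=H^1(A,\mathcal O)$ via $\varepsilon\mapsto s^e$. The corresponding line bundle on $C\times\operatorname{Spec}R/s^{e+1}$ has transition functions $1+s^e\theta_{ij}$, where the cocycle $(\theta_{ij})$ represents $a^*\theta$.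

Let $\mathcal N$ be the pullback of $N_{C/A}$ to $C\times\operatorname{Spec}R$, twisted by the family of line bundles. The $R$-module $H^0(\mathcal N)$ is finitely generated and torsion-free, hence free. Its rank is positive, since the generic point of $\operatorname{Spec}R$ maps into $Z$. From $0\to\mathcal N\xrightarrow{\,s\,}\mathcal N\to N_{C/A}\to0$ we see that $H^0(\mathcal N)/s$, which is nonzero, injects into $H^0(N_{C/A})=V$ (Lemma 4.2). So some $0\ne v\in V$ lifts to a section of $\mathcal N$, in particular to a section modulo $s^{e+1}$. Write the lift locally as $v_i=v_i^{(0)}+sv_i^{(1)}+\cdots+s^ev_i^{(e)}$ with $v_i=(1+s^e\theta_{ij})v_j$. The coefficient of $s^0$ says that the $v^{(0)}_i$ glue to $v$; the coefficient of $s^e$ says $v_i^{(e)}-v_j^{(e)}=\theta_{ij}v$. So $a^*\theta\cup v=0$ in $H^1(N_{C/A})$.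

By the cohomology sequence of (2), $v\otimes a^*\theta\in V\otimes H^1(\mathcal O_C)$ is the image of some $\xi\in H^1(T_C)$, that is, $\xi\cup w=\langle v,w\rangle\,a^*\theta\in a^*H^1(A,\mathcal O)$ for all $w\in W$. By Lemma 4.1, $\xi=0$, so $v\otimes a^*\theta=0$. But $v\ne0$, and $a^*\theta\ne0$ since $a^*$ is injective. This is a contradiction.

**Step 2.** *This step deals with the torsion points of $Z$ away from $0$.* By Raynaud's theorem (Manin–Mumford; M. Raynaud, *Sous-variétés d'une variété abélienne et points de torsion*, 1983), the Zariski closure of the set of torsion points of $\hat A$ lying in $Z$ is a finite union of cosets $t_i+B_i\subset Z$, with $t_i$ torsion and $B_i$ an abelian subvariety. A coset containing $0$ equals $B_i\subset Z$, which is connected; as $0$ is isolated in $Z$, it is $\{0\}$. For each other coset, $t_i$ has some order $m_i>1$ in $\hat A/B_i$. Let $m$ be the product of these $m_i$. Suppose $\alpha\in Z$, $k\alpha=0$ and $\alpha\in t_i+B_i\not\ni0$. Then $0=k\alpha\in kt_i+B_i$, so $kt_i\in B_i$ and $m_i\mid k$. So $\gcd(k,m)=1$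 forces $\alpha=0$. $\square$

**Lemma 5.2.** If $\gcd(k,m)=1$, then $H^0(D_k,N_{D_k/A})^\sigma=0$.

*Proof.* By (3), Lemma 5.1 and Lemma 4.2, $h^0(N_{D_k/A})=n$. The $\sigma$-equivariant map $V=H^0(A,T_A)\to H^0(D_k,N_{D_k/A})$ is injective because $H^0(T_{D_k})=0$. So it is an isomorphism, and $V^\sigma=0$. $\square$

## 6. Restricting sections from $A$ to $[k]^{-1}(C)$

Let $P$ be the Poincaré bundle on $A\times\hat A$, and let $\mathrm{pr}_1,\mathrm{pr}_2$ be the projections. The Fourier–Mukai functor is
$$S(Q)=R\mathrm{pr}_{2*}(\mathrm{pr}_1^*Q\otimes P):D^b(A)\to D^b(\hat A).$$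
For the skyscraper sheaf at $x\in A$, for example, $S(k(x))$ is the line bundle $P|_{\{x\}\times\hat A}$. We use these facts (S. Mukai, *Duality between $D(X)$ and $D(\hat X)$*, 1981): $S$ is an equivalence; $S(\mathcal O_A)=k(0)[-n]$; for ample $M$, $S(M)=\hat M$ is a vector bundle, and $\varphi_M^*\hat M\cong H^0(M)\otimes M^{-1}$ for the isogeny $\varphi_M:A\to\hat A$, $x\mapsto t_x^*M\otimes M^{-1}$. (If $A$ is an elliptic curve and $M=\mathcal O(0)$, then $\varphi_M$ is an isomorphism and $\hat M$ is a line bundle of degree $-1$.)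

Moreover $S([k]_*Q)=[k]^*S(Q)$. Indeed, $\mathrm{pr}_1^*[k]_*Q=([k]\times1)_*\mathrm{pr}_1^*Q$, so by the projection formula and $([k]\times1)^*P=(1\times[k])^*P$,
$$S([k]_*Q)=R\mathrm{pr}_{2*}\bigl(\mathrm{pr}_1^*Q\otimes(1\times[k])^*P\bigr)=R\mathrm{pr}_{2*}(1\times[k])^*(\mathrm{pr}_1^*Q\otimes P)=[k]^*S(Q),$$
the last equality by flat base change along $[k]:\hat A\to\hat A$.

**Proposition 6.1.** Let $M$ be a symmetric ample line bundle on $A$. There is $k_0(M)$ such that $H^0(A,M)\to H^0(D_k,M|_{D_k})$ is an isomorphism for all $k\ge k_0(M)$.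

*Proof.* **Step 1.** *This step dualizes the restriction map.* Applying $R\mathcal Hom(-,\mathcal O_A)$ to $\mathcal O_A\to\mathcal O_C$, and using $R\mathcal Hom(\mathcal O_C,\mathcal O_A)=\omega_C[1-n]$, we get $\omega_C[1-n]\to\mathcal O_A$, i.e. a morphism
$$\tau:\omega_C\to\mathcal O_A[n-1].$$
Since $\mathcal O_{D_k}=[k]^*\mathcal O_C$, the restriction map is $H^0(M\otimes[k]^*\mathcal O_A)\to H^0(M\otimes[k]^*\mathcal O_C)$. Duality commutes with the flat pullback $[k]^*$, and $\omega_A\cong\mathcal O_A$. So by Serre duality on $A$, the restriction map is dual to the map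
$$H^1(A,M^{-1}\otimes[k]^*\omega_C)\to H^1(A,M^{-1}\otimes[k]^*\mathcal O_A[n-1]) \tag{4}$$
induced by $[k]^*\tau$. (Both sides are $H^n$ of the duals, shifted by $n-1$.)

**Step 2.** *This step carries (4) to $\hat A$, where $k$ appears only in an increasingly positive twist.* Since $[k]$ is finite étale, $[k]^!=[k]^*$. Hence, naturally in $Q\in D^b(A)$,
$$H^1(A,M^{-1}\otimes[k]^*Q)=\mathrm{Hom}(M,[k]^!Q[1])=\mathrm{Hom}([k]_*M,Q[1])=\mathrm{Hom}([k]^*\hat M,S(Q)[1]),$$
and the last group is $H^1(\hat A,[k]^*\hat M^\vee\otimes S(Q))$. So (4) is the map induced by $S(\tau)$ on $H^1(\hat A,[k]^*\hat M^\vee\otimes-)$.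

**Step 3.** *This step reduces from complexes to top cohomology sheaves.* Let $\mathcal R$ be a coherent sheaf on $\hat A$. We claim $H^i(\hat A,[k]^*\hat M^\vee\otimes\mathcal R)=0$ for $i>0$ and $k\gg0$. This group injects into the cohomology of the pullback by the finite étale map $\varphi_M$, since $\mathcal O_{\hat A}$ is a direct summand of $\varphi_{M*}\mathcal O_A$. As $\varphi_M$ is a homomorphism and $M$ is symmetric, $\varphi_M^*[k]^*\hat M^\vee=[k]^*\varphi_M^*\hat M^\vee=H^0(M)^*\otimes[k]^*M=H^0(M)^*\otimes M^{k^2}$. So the pullback has cohomology a sum of copies of $H^i(A,M^{k^2}\otimes\varphi_M^*\mathcal R)$, which vanishes for $k\gg0$ by Serre.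

The cohomology sheaves $R^jS(\omega_C)$ are nonzero only for $j=0,1$, because $\dim C=1$; and $S(\mathcal O_A[n-1])=k(0)[-1]$ sits in degree $1$. Apply the vanishing to these finitely many sheaves. In the spectral sequence $H^i([k]^*\hat M^\vee\otimes R^jS(Q))\Rightarrow H^{i+j}([k]^*\hat M^\vee\otimes S(Q))$ only $i=0$ survives. So for $k\gg0$ the map (4) becomes
$$H^0([k]^*\hat M^\vee\otimes R^1S(\omega_C))\to H^0([k]^*\hat M^\vee\otimes k(0)).$$
It suffices to show that $R^1S(\tau):R^1S(\omega_C)\to R^1S(\mathcal O_A[n-1])=R^nS(\mathcal O_A)=k(0)$ is an isomorphism.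

**Step 4.** *This step computes $R^1S(\omega_C)\cong k(0)$.* As a top direct image for $C\times\hat A\to\hat A$, it commutes with base change. Its fiber at $\alpha$ is $H^1(C,\omega_C\otimes a^*\alpha)$, dual to $H^0(C,a^*\alpha^{-1})$. This is nonzero iff $a^*\alpha$ is trivial, iff $\alpha=0$ (Section 4), and at $0$ it is one-dimensional. So $R^1S(\omega_C)\cong\mathcal O_{Z'}$ with $Z'$ a finite scheme supported at $0$. If $Z'$ were not reduced, it would contain a $\operatorname{Spec}\mathbb C[\varepsilon]$ with tangent vector $0\ne\theta\in H^1(A,\mathcal O)$. By base change, $H^1(\omega_C\otimes L_\theta)\cong\mathbb C[\varepsilon]$ would have length $2$, where $L_\theta$ is the deformation of $\mathcal O_C$ over $\mathbb C[\varepsilon]$ with class $a^*\theta\ne0$. But in the cohomology sequence of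
$$0\to\omega_C\to\omega_C\otimes L_\theta\to\omega_C\to0$$
the connecting map $H^0(\omega_C)\to H^1(\omega_C)$ is cup product with $a^*\theta\ne0$, which is surjective by Serre duality. So $H^1(\omega_C\otimes L_\theta)\cong H^1(\omega_C)$ has length $1$, a contradiction.

**Step 5.** *This step checks that $R^1S(\tau)$ is not zero.* By base change $Li_0^*S(Q)=R\Gamma(A,Q)$, where $i_0$ is the inclusion of $0\in\hat A$. Both $S(\omega_C)$ and $S(\mathcal O_A[n-1])$ live in degrees $\le1$, so on fibers at $0$ the map $R^1S(\tau)$ is the map of top cohomology $H^1(C,\omega_C)\to H^n(A,\mathcal O_A)$. This is dual to $H^0(\mathcal O_A)\to H^0(\mathcal O_C)$, an isomorphism. So $R^1S(\tau)$ is a nonzero map $k(0)\to k(0)$, hence an isomorphism. $\square$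

We need the same for certain sheaves that are not line bundles. A coherent sheaf $\mathcal F$ is *reflexive* if $\mathcal F\to\mathcal F^{**}$ is an isomorphism. For example, the ideal sheaf of a point in a smooth variety of dimension $\ge2$ is not reflexive: its double dual is $\mathcal O$. The double dual of a coherent sheaf is always reflexive, and on a smooth variety sections of a reflexive sheaf extend uniquely over closed subsets of codimension $\ge2$.

**Corollary 6.2.** Let $\mathcal F$ be a coherent reflexive sheaf on $A$, locally free on $A\smallsetminus\Sigma$. Then $H^0(A,\mathcal F)\to H^0(D_k,\mathcal F|_{D_k})$ is an isomorphism for $k\gg0$.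

*Proof.* Let $M_0$ be symmetric and ample on $A$. Choose an exact sequence $P_1\to P_0\to\mathcal F^*\to0$ with $P_0,P_1$ finite direct sums of line bundles $M_0^{-j}$, $j>0$. Dualizing, $0\to\mathcal F\to P_0^*\to P_1^*$ is exact, as $\mathcal F=\mathcal F^{**}$. Restrict the presentation to $D_k$. Near $D_k$ the sheaf $\mathcal F^*$ is locally free, since $D_k\cap\Sigma=\emptyset$. Dualizing on $D_k$ gives the exact sequence $0\to\mathcal F|_{D_k}\to P_0^*|_{D_k}\to P_1^*|_{D_k}$. Apply Proposition 6.1 to the finitely many $M_0^j$ that occur: for $k\gg0$ both maps $H^0(A,P_i^*)\to H^0(D_k,P_i^*|_{D_k})$ are isomorphisms. Hence so is the map between the kernels, which is the map of the statement. $\square$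

## 7. Proof of Theorem B

**Step 1.** *This step sets up the notation on $A$.* Let $h:A\to X$ be the quotient map and
$$M=h^*\mathcal L=h^*\mathcal M\otimes(-1)^*h^*\mathcal M,$$
a symmetric ample line bundle. Put $E=H^0(X,\mathcal L)^*$. Since $(h_*\mathcal O_A)^\sigma=\mathcal O_X$, we have $E^*=H^0(A,M)^\sigma$, and $X\subset\mathbb P^r=\mathbb P(E)$ (lines in $E$). Let $\psi:A\to X\subset\mathbb P^r$, write $\mathbb P$ for $\mathbb P^r$, and put $A^\circ=A\smallsetminus\Sigma$. On $A^\circ$ the map $h$ is étale, so $\psi$ is unramified, and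
$$N_\psi=\mathrm{coker}(T_{A^\circ}\to\psi^*T_{\mathbb P})$$
is locally free; it is the pullback of the normal bundle of the smooth variety $h(A^\circ)\subset\mathbb P^r$. Let $\mathcal F$ be the double dual of the coherent sheaf $\mathrm{coker}(T_A\to\psi^*T_{\mathbb P})$ on $A$. It is reflexive with $\mathcal F|_{A^\circ}=N_\psi$, and since $\Sigma$ has codimension $n\ge2$,
$$H^0(A,\mathcal F)=H^0(A^\circ,N_\psi).$$
Choose $k_0$ such that for $k\ge k_0$ Proposition 6.1 holds for $M$ and Corollary 6.2 holds for $\mathcal F$. Let $m$ be as in Lemma 5.1, let $k\ge k_0$ with $\gcd(k,m)=1$, and put $D=D_k$, $Y=Y_k$.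

**Step 2.** *This step checks that $Y$ is a curve in $\mathbb P^r$ of the stated genus.* As $D$ is $\sigma$-stable and $\langle\sigma\rangle$ acts freely on it, $D\to Y$ is étale of degree $\ell$ and $h^{-1}(Y)=D$. So $Y=h(D)\subset h(A^\circ)$ is a smooth connected projective curve. Riemann–Hurwitz for $D\to C$ and $D\to Y$ gives $2g(Y)-2=k^{2n}(2g-2)/\ell>0$. If $s\in H^0(X,\mathcal L)$ vanishes on $Y$, then $h^*s\in H^0(A,M)$ vanishes on $D$, so $s=0$ by Proposition 6.1. Hence $Y$ is nondegenerate.

**Step 3.** *This step extends a normal section from $D$ to $A^\circ$.* Let $s\in H^0(Y,N_{Y/\mathbb P})=H^0(D,h^*N_{Y/\mathbb P})^\sigma$. We have $\sigma$-equivariant exact sequences on $D$: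
$$0\to N_{D/A}\to h^*N_{Y/\mathbb P}\to N_\psi|_D\to0, \tag{5}$$
$$0\to T_D\to\psi^*T_{\mathbb P}|_D\to h^*N_{Y/\mathbb P}\to0, \tag{6}$$
$$0\to T_A|_D\to\psi^*T_{\mathbb P}|_D\to N_\psi|_D\to0, \tag{7}$$
where (5) is the pullback of (1) along the étale map $D\to Y$. There is a morphism from (6) to (7) that is the identity on $\psi^*T_{\mathbb P}|_D$. By Lemma 5.2 and (5),
$$H^0(D,h^*N_{Y/\mathbb P})^\sigma\hookrightarrow H^0(D,N_\psi|_D)^\sigma. \tag{8}$$
By Corollary 6.2 the image of $s$ in $H^0(D,N_\psi|_D)$ is the restriction of a unique $\tilde s\in H^0(A,\mathcal F)=H^0(A^\circ,N_\psi)$. By uniqueness, $\tilde s$ is $\sigma$-invariant.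

**Step 4.** *This step introduces the obstruction to lifting $\tilde s$ to a section of $\psi^*T_{\mathbb P}$, and records what is known about it on $D$.* Let $\delta$ be the connecting map of $0\to T_{A^\circ}\to\psi^*T_{\mathbb P}\to N_\psi\to0$ and put
$$\kappa=\delta(\tilde s)\in H^1(A^\circ,T_{A^\circ})=V\otimes H^1(A^\circ,\mathcal O)=V\otimes H^1(A,\mathcal O).$$
The last equality holds because the local cohomology $H^i_\Sigma(\mathcal O_A)$ vanishes for $i<n$, in particular for $i=1,2$; here $n\ge3$ is used. By compatibility of connecting maps, $\kappa|_D$ is the image of $\tilde s|_D$ under the connecting map of (7). As $\tilde s|_D$ comes from $s$, the morphism from (6) to (7) shows that $\kappa|_D\in V\otimes H^1(\mathcal O_D)$ is the image of an element of $H^1(T_D)$. So $\kappa|_D$ maps to $0$ in $H^1(D,N_{D/A})$.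

**Step 5.** *This step descends from $D$ to $C$ and kills $\kappa$.* The differential $d[k]$ is multiplication by $k$ on $V$, and it induces the isomorphism $N_{D/A}\cong\pi^*N_{C/A}$. So under this isomorphism the map $V\otimes\mathcal O_D\to N_{D/A}$ is $k$ times the pullback of $V\otimes\mathcal O_C\to N_{C/A}$. Also $[k]^*\theta=k\theta$ for $\theta\in H^1(A,\mathcal O)$, so $\pi^*(\kappa|_C)=k\,\kappa|_D$. Hence $\pi^*$ of the image of $\kappa|_C$ in $H^1(C,N_{C/A})$ is the image of $\kappa|_D$ in $H^1(D,N_{D/A})$, and this is $0$ by Step 4. The map $\pi^*:H^1(C,N_{C/A})\to H^1(D,\pi^*N_{C/A})$ is injective, because $\mathcal O_C$ is a direct summand of $\pi_*\mathcal O_D$. So $\kappa|_C$ maps to $0$ in $H^1(C,N_{C/A})$.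

By the cohomology sequence of (2) there is $\xi\in H^1(T_C)$ such that $\kappa|_C\in\mathrm{Hom}(W,H^1(\mathcal O_C))$ is $w\mapsto\xi\cup w$. But $\kappa\in V\otimes H^1(A,\mathcal O)$, so these values lie in $a^*H^1(A,\mathcal O)$. Lemma 4.1 gives $\xi=0$. Thus $\kappa|_C=0$, and $\kappa=0$ since $a^*$ is injective on $H^1(\mathcal O)$.

**Step 6.** *This step shows that $s$ comes from a vector field on $\mathbb P^r$.* Since $\kappa=0$, $\tilde s$ is the image of an element of $H^0(A^\circ,\psi^*T_{\mathbb P})=H^0(A,\psi^*T_{\mathbb P})$. Averaging this element over $\langle\sigma\rangle$ does not change its image, as $\tilde s$ is invariant; so we may take it in $H^0(A,\psi^*T_{\mathbb P})^\sigma$. The pulled back Euler sequence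
$$0\to\mathcal O_A\to E\otimes M\to\psi^*T_{\mathbb P}\to0$$
is $\sigma$-equivariant, with trivial action on $E$. Taking $\sigma$-invariants, an exact functor, of its cohomology sequence gives
$$0\to\mathbb C\to E\otimes H^0(A,M)^\sigma=E\otimes E^*\to H^0(A,\psi^*T_{\mathbb P})^\sigma\to H^1(A,\mathcal O)^\sigma=0,$$
so $H^0(A,\psi^*T_{\mathbb P})^\sigma=(E\otimes E^*)/\mathbb C=H^0(\mathbb P^r,T_{\mathbb P^r})$. Thus $s$ and the image in $H^0(N_{Y/\mathbb P})$ of some global vector field of $\mathbb P^r$ have the same image in $H^0(D,N_\psi|_D)^\sigma$. By the injectivity (8) they coincide. So $H^0(T_{\mathbb P^r})\to H^0(N_{Y/\mathbb P^r})$ is surjective, and $Y$ is rigid by Lemma 2.1. $\square$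

## 8. Products of differentials on the Fermat curve of degree $211$

We now look for data satisfying the hypotheses. Let $p\ge5$ be a prime and let $C:x^p+y^p+z^p=0$ in $\mathbb P^2$, of genus $g=\frac{(p-1)(p-2)}2$. Later $p=211$. The group $G=\mu_p^3/\mu_p$ acts diagonally, with character group $\hat G=\{\lambda\in\mathbb F_p^3:\sum\lambda_i=0\}\cong\mathbb F_p^2$.

**Differentials.** Put $\Delta=\{t\in\mathbb Z_{\ge1}^3:\sum t_i=p\}$. The space $H^0(K_C)$ has basis $\omega_t=x^{t_1-1}y^{t_2-1}z^{t_3-1}\Omega$, $t\in\Delta$, where $\Omega$ is the residue of the standard $2$-form over $F=x^p+y^p+z^p$; the form $\omega_t$ has weight $t\bmod p$. Since $2K_C=\mathcal O_C(2p-6)$, the space $H^0(2K_C)$ is spanned by $\eta_q=x^{q_1-2}y^{q_2-2}z^{q_3-2}\Omega^2$ for $q\in Q_{all}=\{q\in\mathbb Z_{\ge2}^3:\sum q_i=2p\}$, and $\omega_t\omega_u=\eta_{t+u}$. Multiples of $F$ give relations: for $\rho\in\mathbb Z_{\ge2}^3$ with $\sum\rho_i=p$, and $e_1,e_2,e_3$ the standard basis,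
$$\eta_{\rho+pe_1}+\eta_{\rho+pe_2}+\eta_{\rho+pe_3}=0. \tag{9}$$

**Weights and lines.** By conjugation $H^{0,1}$ has weights $-t$, $t\in\Delta$. Let $\lambda\in\hat G$ have all $\lambda_i\ne0$. Its representatives in $[1,p-1]$ have sum $p$ or $2p$. In the first case $\lambda$ is represented in $\Delta$, in the second $-\lambda$ is; never both. So these $\lambda$ are exactly the weights of $H^1(C,\mathbb C)$, each of multiplicity one. Let $\Lambda$ be the set of the $p-2$ lines through $0$ in $\hat G$ other than the three lines $\lambda_i=0$. For $t\in\Delta$ let $\mathfrak l(t)\in\Lambda$ be its line. For $\mathfrak l\in\Lambda$ put $W_{\mathfrak l}=\langle\omega_t:\mathfrak l(t)=\mathfrak l\rangle$; its dimension is $(p-1)/2$, as exactly one of $\pm\lambda$ is represented in $\Delta$.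

*Example, $p=5$.* Here $g=6$ and $\Lambda$ has three elements, corresponding to the pairs
$$\{(1,1,3),(2,2,1)\},\quad\{(1,3,1),(2,1,2)\},\quad\{(3,1,1),(1,2,2)\}$$
in $\Delta$; for instance $2\cdot(1,1,3)\equiv(2,2,1)$.

We want to split $\Lambda=T\sqcup(\Lambda\smallsetminus T)$ so that $W=\bigoplus_{\mathfrak l\in T}W_{\mathfrak l}$ and $U=\bigoplus_{\mathfrak l\notin T}W_{\mathfrak l}$ satisfy (c). For $p=5$ this is impossible: $\dim W\cdot\dim U\le2\cdot4=8$, while $h^0(2K_C)=3g-3=15$. So $p$ should be large. Call $q$ *split* by $T$ if $q=t+u$ with $t,u\in\Delta$ and exactly one of $\mathfrak l(t),\mathfrak l(u)$ in $T$; then $\eta_q=\omega_t\omega_u$ is a product of an element of $W$ and one of $U$. For $p=5$ and $q=(4,3,3)$ the decompositions are $(3,1,1)+(1,2,2)$, on a single line, and $(2,1,2)+(2,2,1)$, on two different lines. So this $q$ is split iff exactly one of $\mathfrak l(2,1,2),\mathfrak l(2,2,1)$ is in $T$.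

One cannot hope to split every $q\in Q_{all}$, however large $p$ is. For $q=(2p-4,2,2)$ the only decomposition is $(p-2,1,1)+(p-2,1,1)$, whose two terms lie on the same line. The way out is (9) with $\rho=(p-4,2,2)$: it writes this $\eta_q$ as a combination of two others. So for each relation we discard its worst member, and then a random $T$ works.

**Lemma 8.1.** Let $p=211$, a prime. There is $T\subset\Lambda$ such that, with $W=\bigoplus_{\mathfrak l\in T}W_{\mathfrak l}$ and $U=\bigoplus_{\mathfrak l\in\Lambda\smallsetminus T}W_{\mathfrak l}$, the map $W\otimes U\to H^0(2K_C)$ is surjective. Then automatically $\emptyset\ne T\ne\Lambda$.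

*Proof.* **Step 1.** *This step discards redundant generators.* For each $\rho$ as in (9) choose an index $i(\rho)$ with $\rho_{i(\rho)}$ maximal. Let $Q$ be $Q_{all}$ with all $\rho+pe_{i(\rho)}$ removed. If $q=\rho+pe_i$, then $q_i\ge p+2$. As $\sum q_\nu=2p$, at most one coordinate is $\ge p+2$, so each $q$ is of the form $\rho+pe_i$ in at most one way. Hence the two other members $\rho+pe_j$, $j\ne i(\rho)$, of a relation are not removed, and by (9) the removed $\eta_q$ is a combination of these two. So $\{\eta_q\}_{q\in Q}$ spans $H^0(2K_C)$, and it suffices to find $T$ such that every $q\in Q$ is split.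

**Step 2.** *This step finds many decompositions of each $q\in Q$.* Claim: for each $q\in Q$ there is an ordering $(i,j,l)$ of the coordinates and a set of at least $p/3-1$ integers $y\in[1,p-2]$ such that $t=t(y)$, given by $t_l=1$, $t_j=y$, $t_i=p-1-y$, and $u=q-t$ both lie in $\Delta$; moreover $c:=u_l=q_l-1\in[1,p-2]$.

We have $u_j=q_j-y$ and $u_i=q_i-p+1+y$, and $\sum u_\nu=p$ automatically. So only positivity has to be checked.

* *All $q_\nu\le p-1$.* Let $q_l$ be minimal, so $2\le q_l\le2p/3$. Take $p-q_i\le y\le q_j-1$. Then $1\le y\le p-2$, so $t_i\ge1$; and $u_j\ge1$, $u_i\ge1$. The number of values is $q_i+q_j-p=p-q_l\ge p/3$. Also $1\le c\le2p/3-1\le p-2$.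
* *Some $q_i=p+\epsilon$ with $\epsilon\in\{0,1\}$.* Let $q_j\ge q_l\ge2$ be the other coordinates; $q_j+q_l=p-\epsilon$, so $\frac{p-1}2\le q_j\le p-2$. Take $1\le y\le q_j-1$. Then $t_i\ge2$, $u_i=\epsilon+1+y\ge1$ and $u_j\ge1$. The number of values is $q_j-1\ge\frac{p-3}2\ge\frac p3-1$. Also $1\le c\le p-2$, since $2\le q_l\le q_j\le p-2$.
* *Some $q_i\ge p+2$.* Then $q=\rho+pe_i$ with all $\rho_\nu\ge2$ and, as $q\in Q$, $i\ne i(\rho)$. Put $j=i(\rho)$ and let $l$ be the third index. Then $p/3\le\rho_j\le p-4$. Take $1\le y\le\rho_j-1$. Then $t_i\ge1$, $u_i=\rho_i+1+y\ge1$ and $u_j=\rho_j-y\ge1$. The number of values is $\rho_j-1\ge p/3-1$. Also $c=\rho_l-1\in[1,p-2]$.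

This proves the claim.

**Step 3.** *This step extracts many disjoint pairs of lines for each $q\in Q$.* Parametrize $\Lambda$ by $\lambda_j/\lambda_l\in\mathbb F_p\smallsetminus\{0,-1\}$. (The value $-1$ is excluded because it means $\lambda_i=0$.) Then $\mathfrak l(t(y))=y$ and $\mathfrak l(u)=\gamma(y):=(q_j-y)/c$. The map $\gamma$ is affine of slope $-c^{-1}$, hence injective on $\mathbb F_p$. Its slope is not $1$, as $c\not\equiv-1$; so it has at most one fixed point. Let $I$ be the set of the $y$ of the claim with $\gamma(y)\ne y$; it has at least $p/3-2$ elements. For distinct $y,y'\in I$ the sets $\{y,\gamma(y)\}$ and $\{y',\gamma(y')\}$ can meet only if $y'=\gamma(y)$ or $\gamma(y')=y$, so for each $y$ this happens for at most two $y'\in I$. Choosing greedily, we get at least $\frac13\left(\frac p3-2\right)=\frac{p-6}9$ elements of $I$ whose pairs $\{y,\gamma(y)\}$ are pairwise disjoint.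

**Step 4.** *This step chooses $T$ at random.* Choose $T$ uniformly among the subsets of $\Lambda$. Each of the disjoint pairs of Step 3 fails to have exactly one member in $T$ with probability $\frac12$, and these events are independent. So $q$ is not split with probability at most $2^{-(p-6)/9}$. For $p=211$ we have $|Q|\le\binom{2p-4}2<2p^2=89042<2^{17}$ and $(p-6)/9=205/9>22$. So the expected number of $q\in Q$ that are not split is $<1$, and some $T$ splits all $q\in Q$. Finally, $H^0(2K_C)\ne0$ forces $W\ne0\ne U$, so $\emptyset\ne T\ne\Lambda$. $\square$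

## 9. An abelian quotient of the Fermat Jacobian, and the proof of Theorem A

Fix $p=211$ and $T$ as in Lemma 8.1. We verify the hypotheses of Theorem B with $\ell=p$.

**Step 1.** *This step constructs $A$ and verifies (a) and (c).* Let
$$H_T=\bigoplus_{\mathfrak l\in T}\ \bigoplus_{0\ne\lambda\in\mathfrak l}H^1(C,\mathbb C)_\lambda .$$
It is defined over $\mathbb Q$, because Galois conjugation multiplies weights by scalars in $\mathbb F_p^\times$ and so preserves each line. It is a sub-Hodge structure with $H_T^{1,0}=W$, so $H_T=W\oplus\overline W$. Let $\Gamma_A\subset W^*$ be the image of $H_1(C,\mathbb Z)$ under integration. A functional $\phi\in W^*$ gives the functional $w+\overline w\mapsto2\,\mathrm{Re}\,\phi(w)$ on $H_T(\mathbb R)$, and this is an isomorphism $W^*\cong H_T(\mathbb R)^*$ of real vector spaces that takes integration over a cycle to integration over the same cycle. So $\Gamma_A$ corresponds to the image of $H_1(C,\mathbb Z)\to\mathrm{Hom}(H_T\cap H^1(C,\mathbb Z),\mathbb Z)$, which has finite index. As $H_T$ is defined over $\mathbb Q$, the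 target is a lattice in $H_T(\mathbb R)^*$. So $\Gamma_A$ is a lattice in $W^*$.

Hence $A:=W^*/\Gamma_A$ is a complex torus and a quotient of $J(C)=H^0(K_C)^*/H_1(C,\mathbb Z)$, so it is an abelian variety. Its dimension is $n=|T|\frac{p-1}2\ge105$. The map $a(x)=\int_{x_0}^x$ induces the surjection $H_1(C,\mathbb Z)\to\Gamma_A=H_1(A,\mathbb Z)$, which is (a). Also $a^*H^0(A,\Omega^1)=W$, and by conjugation $a^*H^1(A,\mathcal O)=\overline W=H_T^{0,1}$. The weight space $H^0(K_C)_\mu$ pairs nontrivially only with $H^1(\mathcal O_C)_{-\mu}$, and lines are stable under $-1$; so the annihilator of $H_T^{0,1}$ in $H^0(K_C)$ is the span of the $\omega_t$ with $\mathfrak l(t)\notin T$, which is $U$. So (c) is Lemma 8.1.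

**Step 2.** *This step constructs $\sigma$ and verifies freeness and (b).* For a line $\mathfrak l\subset\hat G$ let $\mathfrak l^\perp\subset G$ be its annihilator, of order $p$. Choose $\mathfrak l_0\in\Lambda\smallsetminus T$ and let $\sigma$ generate $\mathfrak l_0^\perp$. Points of $C$ with $xyz\ne0$ have trivial stabilizer in $G$. A point of $C$ on a coordinate line $\{x_i=0\}$ has its other two coordinates nonzero; its stabilizer consists of the classes of diagonal elements that change only the $i$-th coordinate, and this is $\{\lambda_i=0\}^\perp$, a subgroup of order $p$ different from $\mathfrak l_0^\perp$. Two distinct subgroups of order $p$ meet trivially. So $\langle\sigma\rangle$ acts freely on $C$. The same argument applies to $\mathfrak l^\perp$ for every $\mathfrak l\in\Lambda$.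

If $0\ne\lambda\in\mathfrak l\in T$, then $\lambda\notin\mathfrak l_0$, so $\lambda(\sigma)\ne1$. Thus $\sigma$ has no eigenvalue $1$ on $W$. Let $\sigma$ act on $W^*$ by $(\sigma\phi)(w)=\phi(\sigma^*w)$. Since $\int_{\sigma\gamma}w=\int_\gamma\sigma^*w$, this preserves $\Gamma_A$. So $\sigma$ acts on $A$ by a group automorphism of order $p$, and (b) holds.

**Step 3.** *This step makes $a$ equivariant.* We have $a(\sigma x)=\int_{x_0}^{\sigma x_0}+\int_{\sigma x_0}^{\sigma x}=b_0+\sigma a(x)$ with $b_0\in A$ constant. Since $\sigma-1$ is invertible on $W^*$, it is surjective on $A$; choose $b$ with $(\sigma-1)b=b_0$. Then $a+b$ satisfies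
$$(a+b)(\sigma x)=b_0+\sigma a(x)+b=\sigma(a(x)+b),$$
so it is equivariant. Translation does not affect (a) or (c).

**Step 4.** *This step proves that $a$ is a closed embedding.* Translation does not matter here, so we use $a(x)=\int_{x_0}^x$. As $T\neq\emptyset$, choose $\mathfrak l\in T$ and let $\varrho$ generate $\mathfrak l^\perp$, which acts freely on $C$ by Step 2. Let $f:C\to B=C/\langle\varrho\rangle$, an étale cyclic cover of degree $p$. From $2g-2=p(p-3)$ we get $2g_B-2=p-3$, so $g_B=\frac{p-1}2\ge2$. Moreover $f^*H^0(K_B)=H^0(K_C)^\varrho=W_{\mathfrak l}\subset W$, because $\lambda(\varrho)=1$ exactly for $\lambda\in\mathfrak l$.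

The subgroup $\pi_1(C)\subset\pi_1(B)$ is normal with abelian quotient, so it contains the commutators. Hence $f_*H_1(C,\mathbb Z)\subset H_1(B,\mathbb Z)$ has index $p$, and its preimage in $\pi_1(B)$ is $\pi_1(C)$. Put $A'=H^0(K_B)^*/f_*H_1(C,\mathbb Z)$; then $A'\to J(B)$ is an isogeny of degree $p$. Since $\int_\gamma f^*\beta=\int_{f_*\gamma}\beta$, the restriction $W^*\to W_{\mathfrak l}^*=H^0(K_B)^*$ carries $\Gamma_A$ onto $f_*H_1(C,\mathbb Z)$. This gives a homomorphism $A\to A'$, and, with base points $x_0$ and $f(x_0)$, the composite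
$$C\xrightarrow{\ a\ }A\to A'\to J(B)\quad\text{equals}\quad C\xrightarrow{\ f\ }B\hookrightarrow J(B),$$
where the last map is the Abel–Jacobi embedding.

The étale cover $B\times_{J(B)}A'\to B$ has degree $p$, and it is connected because $\pi_1(B)\to H_1(B,\mathbb Z)/f_*H_1(C,\mathbb Z)$ is surjective. The induced map $C\to B\times_{J(B)}A'$ is a map of connected étale covers of $B$ of the same degree $p$, hence an isomorphism. And $B\times_{J(B)}A'\subset A'$ is closed, since $B\subset J(B)$ is. So $C\to A'$ is a closed embedding. It factors through $a$, and $A\to A'$ is separated; so $a$ is a closed embedding.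

**Step 5.** *This step concludes the proof of Theorem A.* Theorem B applies with $\ell=p$, $g=\frac{(p-1)(p-2)}2$ and $n\ge105\ge3$. Fix $\mathcal M$, hence $\mathcal L$ and $r=h^0(\mathcal L)-1$. All $k\ge k_0$ with $\gcd(k,m)=1$, infinitely many, give curves $Y_k\subset\mathbb P^r$ with $H^0(T_{\mathbb P^r})\to H^0(N_{Y_k/\mathbb P^r})$ surjective, rigid, and with
$$2g(Y_k)-2=\frac{k^{2n}(2g-2)}p=k^{2n}(p-3)>0 .$$
So their genera are $\ge2$ and unbounded, and no $Y_k$ is a rational normal curve. Replacing $\mathcal M$ by its powers makes $r=h^0(\mathcal L)-1$ unbounded. This proves Theorem A: not every rigid curve is a rational normal curve. $\blacksquare$
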